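\title{Reflection of nonspecial trees below $\aleph_3$ bounds the continuum}

\begin{abstract}
The reflection number $\mathfrak{Rfl}_{\mathrm{Rado}}$ is the least cardinal $\kappa$ such that every nonspecial tree has a nonspecial subtree of size less than $\kappa$. Rado's Conjecture is the statement $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_2$, and it implies $2^{\aleph_0}\le\aleph_2$. Answering a question of M.~Viale, we prove in ZFC that $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_n$ implies $2^{\aleph_0}\le\aleph_n$ for $n\in\{2,3,4\}$. From a large continuum we build nonspecial trees whose generic nodes determine the traces $M\cap\omega_i$ of countable elementary submodels $M$, and we use reflection itself to pass from $i$ to $i+1$. We also show that, relative to a supercompact cardinal, $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3$ is consistent with each of $2^{\aleph_0}=\aleph_1,\aleph_2,\aleph_3$.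
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{tree} is a partially ordered set $(T,<_T)$ in which, for every $t\in T$, the set $\operatorname{pred}(t)=\{s\in T:s<_Tt\}$ is well-ordered by $<_T$. A tree is \emph{special} if it is a union of countably many antichains. Making the antichains disjoint, one sees that $T$ is special if and only if there is a map $g:T\to\omega$ with $g(s)\ne g(t)$ whenever $s<_Tt$; such a $g$ \emph{specializes} $T$, and we call $g(t)$ the \emph{color} of $t$. In other words, $T$ is special when its comparability graph can be properly colored with countably many colors. A \emph{subtree} of $T$ is any subset of $T$ with the induced order.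

Every subtree of a special tree is special. The converse direction is a compactness question: if $T$ is nonspecial, how small a subtree already shows this? If some cardinal $\kappa$ has the property that every nonspecial tree has a nonspecial subtree of size ${<}\kappa$, let $\mathfrak{Rfl}_{\mathrm{Rado}}$ be the least such cardinal; otherwise let $\mathfrak{Rfl}_{\mathrm{Rado}}=\infty$. The property passes from $\kappa$ to all larger cardinals, so $\mathfrak{Rfl}_{\mathrm{Rado}}\le\kappa$ says exactly that $\kappa$ has it.

The chain $\omega_1$ is nonspecial, because its antichains are singletons, and all countable trees are special. Hence $\mathfrak{Rfl}_{\mathrm{Rado}}>\aleph_1$. The least conceivable value, $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_2$, is Rado's Conjecture. Two known facts relate the reflection number to the continuum, and they pull in opposite directions.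
\begin{itemize}
\item By Todor\v{c}evi\'c, $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_2$ implies $2^{\aleph_0}\le\aleph_2$.
\item If $\kappa$ is strongly compact and $\lambda\ge\kappa$, then the forcing $\mathrm{Fn}(\lambda,2)$ of finite partial functions from $\lambda$ to $2$ forces $\mathfrak{Rfl}_{\mathrm{Rado}}\le\kappa\le 2^{\aleph_0}$. In particular $\mathfrak{Rfl}_{\mathrm{Rado}}<2^{\aleph_0}$ is consistent relative to a strongly compact cardinal.
\end{itemize}
So the inequality $2^{\aleph_0}\le\mathfrak{Rfl}_{\mathrm{Rado}}$ holds at the least possible value of the reflection number and can fail at larger values. M.~Viale asked about the next value; the question is posed in \cite{RNLC}: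
\begin{quote}
Does $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3$ imply $2^{\aleph_0}\le\aleph_3$?
\end{quote}
One might expect a negative answer. The argument for $\aleph_2$ that we give in Section~\ref{sec:model} rests on a feature of $\omega_1$: for a countable elementary submodel $M$, the set $M\cap\omega_1$ is a single ordinal. The set $M\cap\omega_2$ has no such description, and the same argument does not run one cardinal higher. Nevertheless the answer is positive.

\begin{theorem}[ZFC]\label{thm:main}
Let $n\in\{2,3,4\}$. If $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_n$, then $2^{\aleph_0}\le\aleph_n$.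
\end{theorem}

The case $n=3$ answers the question, and the case $n=2$ reproves the first fact above. Theorem~\ref{thm:main} is an immediate consequence of the next theorem, which also records what the method gives for larger $n$. Roughly, a nonspecial tree is $i$-controlling if a node $t$ that is generic over a countable elementary submodel $M$ determines the set $M\cap\omega_i$.

\begin{theorem}[ZFC]\label{thm:gap}
Let $2\le n<\omega$ and $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_n<2^{\aleph_0}$. Then $n\ge5$, and there are integers $i,m$ with $2\le i$ and $i+2\le m\le n-1$ and an $i$-controlling tree (Definition~\ref{def:controlling}) of size $\aleph_m$ all of whose subtrees of size ${<}\aleph_m$ are special.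
\end{theorem}

We do not know whether Theorem~\ref{thm:main} holds for $n\ge5$. For $n=3$ the bound is sharp.

\begin{theorem}\label{thm:sharp}
Relative to a supercompact cardinal, $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3$ is consistent with each of $2^{\aleph_0}=\aleph_1$, $2^{\aleph_0}=\aleph_2$, $2^{\aleph_0}=\aleph_3$.
\end{theorem}

By Theorem~\ref{thm:main}, these are exactly the values of the continuum compatible with $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3$.

Section~\ref{sec:prelim} collects the tools: a pressing-down ideal on trees, and a counting fact about the traces $M\cap\omega_{i+1}$. Section~\ref{sec:model} works out the case $n=2$ by hand and locates the obstacle at $n=3$. Sections \ref{sec:generic} and~\ref{sec:controlling} introduce generic pairs and controlling trees. An $i$-controlling tree has no nonspecial subtree of size ${<}\aleph_i$, so the task is to climb from $i$ to $i+1$; this is done in two ways, in Lemma~\ref{lem:B} and in Proposition~\ref{prop:A}, which occupies Section~\ref{sec:stepup}. Section~\ref{sec:proof} proves Theorems \ref{thm:main} and~\ref{thm:gap}. Section~\ref{sec:forcing}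 proves Theorem~\ref{thm:sharp}; nothing before it depends on it.

\section{Pressing down, submodels, and traces}\label{sec:prelim}

\subsection{Short trees and the ideal $\mathcal J(T)$}

A tree $T$ is \emph{short} if $\operatorname{pred}(t)$ is countable for every $t\in T$. A short tree may have an uncountable chain: $\omega_1$ is short. The downward closure of a subset $S$ of a short tree has size at most $|S|+\aleph_0$. We write $\min A$ for the set of minimal elements of $A\subseteq T$; it is an antichain. A subset of $T$ is \emph{special} if it is special as a subtree; countable unions of special sets are special. If $\pi:T\to U$ is strictly increasing, then preimages of antichains are antichains, and so preimages of special sets are special.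

To prove that a tree is special it is often easier to produce a regressive map with small fibers than a coloring. The sets that carry such a map form an ideal.

\begin{definition}
For a short tree $T$, let $\mathcal J(T)$ be the set of all $A\subseteq T$ for which there is a map $f:A\setminus\min T\to T$ such that $f(t)<t$ for all $t$ and every fiber $f^{-1}(u)$ is special. We call $f$ a \emph{witness} for $A$.
\end{definition}

\begin{example}\label{ex:NS}
$\mathcal J(\omega_1)$ is the ideal of nonstationary sets. The special subsets of $\omega_1$ are the countable ones. If $A$ is stationary, Fodor's lemma (a regressive map on a stationary set is constant on a stationary set) gives every candidate $f$ an uncountable fiber. If $A$ is disjoint from a club $C$, then $f(\alpha)=\sup(C\cap\alpha)$ is regressive on $A\setminus\{0\}$, and its fiber over $\xi$ is bounded by $\min(C\setminus(\xi+1))$.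
\end{example}

The nonstationary ideal on $\omega_1$ is proper and is closed under countable unions and diagonal unions. The same holds for $\mathcal J(T)$ when $T$ is nonspecial.

\begin{lemma}\label{lem:ideal}
Let $T$ be a short tree.
\begin{enumerate}
\item[(a)] $\mathcal J(T)$ contains all special sets and is closed under subsets and countable unions.
\item[(b)] If $k\ge1$ and $\varphi:T^k\to\mathcal J(T)$, then $A_\varphi=\{t\in T:\exists u_1,\dots,u_k<t\;\; t\in\varphi(u_1,\dots,u_k)\}$ is in $\mathcal J(T)$.
\item[(c)] If $T\in\mathcal J(T)$, then $T$ is special.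
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $A$ is special, any regressive map is a witness. The restriction of a witness is a witness. If $f_n$ is a witness for $A_n$, put $f(t)=f_n(t)$ for the least $n$ with $t\in A_n$; then $f^{-1}(u)\subseteq\bigcup_nf_n^{-1}(u)$ is special.

(b) Let $f_{\vec u}$ be a witness for $\varphi(\vec u)$. For $t\in A_\varphi$ choose $\vec u(t)=(u_1(t),\dots,u_k(t))$ with all $u_j(t)<t$ and $t\in\varphi(\vec u(t))$. Since $k\ge1$, the node $t$ is not minimal, so $f_{\vec u(t)}(t)$ is defined. Let $f(t)$ be the maximum of $\{u_1(t),\dots,u_k(t),f_{\vec u(t)}(t)\}$, a finite subset of the chain $\operatorname{pred}(t)$. If $f(t)=w$, then $t\in f_{\vec u}^{-1}(v)$ for some $u_1,\dots,u_k,v\le w$. As $T$ is short, there are countably many such tuples, so $f^{-1}(w)$ is special.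

(c) Let $f$ be a witness for $T$ and write $f^{-1}(u)=\bigcup_{l<\omega}A_{u,l}$ with antichains $A_{u,l}$. For $t\in T$ put $t_0=t$ and $t_{k+1}=f(t_k)$, stopping at a minimal element $t_n$; this happens after finitely many steps because $\operatorname{pred}(t)$ is well-ordered. Choose $l_k$ with $t_k\in A_{t_{k+1},l_k}$ and color $t$ by the finite sequence $(n;l_0,\dots,l_{n-1})$. Let $t\le t'$ have the same color. All the nodes $t_k,t'_k$ are ${\le}\,t'$, hence pairwise comparable. So the minimal elements $t_n$ and $t'_n$ are equal. If $t_{k+1}=t'_{k+1}$, then $t_k$ and $t'_k$ are comparable elements of the antichain $A_{t_{k+1},l_k}$, so $t_k=t'_k$. By downward induction $t=t'$. Thus the countably many color classes are antichains.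
\end{proof}

\subsection{Elementary submodels}

For a regular uncountable cardinal $\theta$, $H_\theta$ is the set of all sets $a$ whose transitive closure $\operatorname{trcl}(a)$ has size ${<}\theta$. We fix a well-order $\lhd$ of $H_\theta$, and $M\prec H_\theta$ means that $M$ is an elementary submodel of $(H_\theta,\in,\lhd)$. For $X\subseteq H_\theta$, $\operatorname{Hull}(X)$ is the set of elements of $H_\theta$ that are definable in this structure from finitely many parameters in $X$. Thanks to $\lhd$, $\operatorname{Hull}(X)\prec H_\theta$, and $|\operatorname{Hull}(X)|=|X|+\aleph_0$. Two facts about $M\prec H_\theta$ are used constantly. First, $\operatorname{Hull}(X)\subseteq M$ for $X\subseteq M$; in particular finite subsets of $M$ are elements of $M$. Second, if $a\in M$ is countable, then $a\subseteq M$, because $M$ contains an enumeration of $a$ by $\omega$. So $M\cap\omega_1$ is a countable ordinal when $M$ is countable. In statements such as $T\in M$ a tree is identified with the pair $(T,<_T)$.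

Unless we say otherwise, $\theta=(\beth_\omega)^+$. We shall build trees from trees finitely many times, each time raising the size by at most one exponential, and we want a single $H_\theta$ that serves all of them. Since $\beth_\omega$ is a strong limit cardinal, this choice does it.

\subsection{Traces and terminal sets}

For $1\le i<\omega$ let $e^i=\langle e^i_\gamma:0<\gamma<\omega_{i+1}\rangle$ be the $\lhd$-least sequence in which each $e^i_\gamma$ maps $\omega_i$ onto $\gamma$. Being definable, $e^i$ belongs to every $M\prec H_\theta$. We write $e^i_\gamma[Y]$ for images and put $e^i_0[Y]=\emptyset$. For countable $Y\subseteq\omega_i$ let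
\[
B_i(Y)=\{e^i_\gamma[Y]\cap\zeta:\gamma,\zeta<\omega_{i+1}\},\qquad\text{so that}\quad |B_i(Y)|\le\aleph_{i+1}.
\]

\begin{definition}\label{def:terminal}
A countable set $x\subseteq\omega_{i+1}$ is \emph{$i$-closed} if $x\cap\gamma=e^i_\gamma[x\cap\omega_i]$ for all $\gamma\in x$. It is \emph{$i$-terminal} if it is $i$-closed and $x\notin B_i(x\cap\omega_i)$.
\end{definition}

The traces of models are $i$-closed. A terminal set cannot be properly extended to such a trace without adding a point of $\omega_i$. This is the observation on which the whole proof rests.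

\begin{lemma}\label{lem:trace}
Let $M\prec H_\theta$ be countable and $Y=M\cap\omega_i$.
\begin{enumerate}
\item[(a)] $M\cap\gamma=e^i_\gamma[Y]$ for all $\gamma\in M\cap\omega_{i+1}$; that is, $M\cap\omega_{i+1}$ is $i$-closed.
\item[(b)] If $x$ is $i$-terminal, $x\subseteq M$ and $x\cap\omega_i=Y$, then $x=M\cap\omega_{i+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\gamma>0$. Then $e^i_\gamma\in M$, so $e^i_\gamma$ maps $Y$ into $M\cap\gamma$, and by elementarity each element of $M\cap\gamma$ has a preimage in $M$.

(b) For $\gamma\in x$ we have $x\cap\gamma=e^i_\gamma[Y]=M\cap\gamma$, so $x$ is an initial segment of $M\cap\omega_{i+1}$. Suppose that $\gamma'\in(M\cap\omega_{i+1})\setminus x$. Then $x\subseteq\gamma'$, so $\zeta=\sup\{\xi+1:\xi\in x\}\le\gamma'$, and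
\[
x=M\cap\zeta=(M\cap\gamma')\cap\zeta=e^i_{\gamma'}[Y]\cap\zeta\in B_i(Y),
\]
contrary to the assumption that $x$ is terminal.
\end{proof}

\section{The model case: $\aleph_2$}\label{sec:model}

We describe a tree whose subtrees of size $\aleph_1$ are special, and which is nonspecial when $2^{\aleph_0}>\aleph_2$. Let $T_2$ be the set of sequences $t=\langle(\delta_\xi,x_\xi):\xi\le\alpha\rangle$, $\alpha<\omega_1$, in which the $\delta_\xi<\omega_1$ are strictly increasing, the $x_\xi$ are $\subseteq$-increasing countable subsets of $\omega_2$, and for every limit $\lambda\le\alpha$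
\[
\delta_\lambda=\sup_{\xi<\lambda}\delta_\xi,\qquad x_\lambda=\bigcup_{\xi<\lambda}x_\xi,\qquad x_\lambda\cap\omega_1=\delta_\lambda,\qquad x_\lambda\text{ is $1$-terminal}.
\]
Order $T_2$ by end-extension. It is a short tree. We call $\alpha$ the \emph{last index} of $t$ and write $(\delta_t,x_t)$ for the last entry. A branch of $T_2$ grows freely at successor steps, but it survives a limit step only if the union reached is terminal.

\begin{proposition}\label{prop:model}
Every subtree of $T_2$ of size ${\le}\aleph_1$ is special.
\end{proposition}

\begin{proof}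
Let $S\subseteq T_2$ have size ${\le}\aleph_1$; we may assume that $S$ is downward closed. Fix $\beta<\omega_2$ with $x_t\subseteq\beta$ for all $t\in S$. Let $\langle N_\eta:\eta<\omega_1\rangle$ be an increasing continuous chain of countable elementary submodels of $H_\theta$ with $\beta\in N_0$ and $S\cup\omega_1\subseteq\bigcup_\eta N_\eta$. Then $C=\{\eta:N_\eta\cap\omega_1=\eta\}$ is a club. For nonminimal $t\in S$ we choose $f(t)=w<t$ as follows.
\begin{itemize}
\item If the last index of $t$ is a successor, $w$ is the immediate predecessor of $t$.
\item If the last index is a limit and $\delta_t\notin C$, then $\sup(C\cap\delta_t)<\delta_t$, and we take $w<t$ with $\delta_w\ge\sup(C\cap\delta_t)$. No point of $C$ lies in $(\delta_w,\delta_t]$, so $\delta_t<\min(C\setminus(\delta_w+1))$.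
\item If the last index is a limit and $\delta_t\in C$, put $N=N_{\delta_t}$. Suppose that all $w<t$ are in $N$. Then each $x_w$ is a countable element of $N$, so $x_t=\bigcup_{w<t}x_w\subseteq N$. Also $x_t\cap\omega_1=\delta_t=N\cap\omega_1$. Lemma~\ref{lem:trace}(b) gives $x_t=N\cap\omega_2\ni\beta$, contrary to $x_t\subseteq\beta$. So we can take $w<t$ with $w\notin N_{\delta_t}$. Then $\delta_t$ is less than the least $\eta$ with $w\in N_\eta$.
\end{itemize}
Thus the fiber $f^{-1}(w)$ is covered by the antichain of immediate successors of $w$ and a set $\{t:\delta_t<\rho_w\}$ with $\rho_w<\omega_1$. The latter is the preimage of a countable set under the strictly increasing map $t\mapsto\delta_t$, so it is special. By Lemma~\ref{lem:ideal}(c), $S$ is special.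
\end{proof}

Why should $T_2$ be nonspecial? Suppose $g$ specializes $T_2$, and suppose we have a countable $M\prec H_\theta$ with $g\in M$ whose trace $x=M\cap\omega_2$ is terminal. Let $\delta=M\cap\omega_1$. Choose $t_0<t_1<\cdots$ in $M\cap T_2$ such that the $\delta_{t_n}$ are cofinal in $\delta$, the $x_{t_n}$ exhaust $x$, and, whenever $t_n$ has a proper extension of color $n$, some such extension is ${\le}\,t_{n+1}$. The free successor steps make this possible. Then $t=(\bigcup_nt_n)^\frown(\delta,x)$ is in $T_2$. If $n=g(t)$, then $t$ itself is a proper extension of $t_n$ of color $n$, so the color $n$ occurs below $t$, a contradiction.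

It remains to find $M$, and here the continuum enters. Traces are always $1$-closed, and $|B_1(\delta)|\le\aleph_2$. So it is enough to find one ordinal $\delta$ and more than $\aleph_2$ different traces $M\cap\omega_2$ of countable models $M\ni g$ with $M\cap\omega_1=\delta$. A game (Lemma~\ref{lem:game}) produces $2^{\aleph_0}$ such traces: it lets us decide, $\omega$ times in a row, whether a certain ordinal $d_n<\omega_2$ is put into $M$ or kept out of $M$, without changing $M\cap\omega_1$. With this, $2^{\aleph_0}>\aleph_2$ implies $\mathfrak{Rfl}_{\mathrm{Rado}}>\aleph_2$.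

Now try the same one cardinal higher, with $2$-terminal sets $x_t\subseteq\omega_3$. To apply Lemma~\ref{lem:trace}(b) with $i=2$ we need $x_t\cap\omega_2=N\cap\omega_2$. In the proof above the corresponding equality was free, since both sides were the ordinal $\delta_t$. On $\omega_2$ it has to be enforced, and the natural device is to index the new tree by nodes of $T_2$ in place of countable ordinals, since a node of $T_2$ pins down a trace on $\omega_2$. But the analysis of the game requires ordinals below $\omega_3$ that are closed under one strategy for each node of the index tree, so the index tree should have size ${\le}\aleph_2$; and $T_2$ has at least $2^{\aleph_0}$ nodes of the form $\langle(0,x)\rangle$ alone. The way out is to use the hypothesis we want to refute: if $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_3$, then $T_2$ has a nonspecial subtree of size ${\le}\aleph_2$. What we need is a precise form of the statement ``a node determines $M\cap\omega_2$'' that passes to an arbitrary nonspecial downward closed subtree. The next two sections provide it.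

\section{Generic pairs}\label{sec:generic}

For a countable model $M$, the ordinal $\delta=M\cap\omega_1$ is a node of the tree $\omega_1$ that has all its predecessors in $M$ and avoids every nonstationary set in $M$. In view of Example~\ref{ex:NS} this makes sense in any short tree. In this section $\theta$ may be any regular cardinal that is \emph{adequate} for the trees $T$ under discussion, meaning that $2^{|\operatorname{trcl}(T)|+\aleph_0}<\theta$. Then $\mathcal J(T)$ is an element of $H_\theta$ definable from $T$, and every map $T^k\to\mathcal J(T)$ is in $H_\theta$. The cardinal $(\beth_\omega)^+$ is adequate for every tree in $H_{\beth_\omega}$, the set of sets with transitive closure of size ${<}\beth_\omega$.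

\begin{definition}
Let $T$ be a short tree. A pair $(M,t)$ is \emph{$T$-generic} if $M\prec H_\theta$ is countable, $T\in M$, $t\in T$, $\operatorname{pred}(t)\subseteq M$, and $t\notin A$ for all $A\in\mathcal J(T)\cap M$.
\end{definition}

If $(M,t)$ is generic, then $t\notin M$, since otherwise $\{t\}\in\mathcal J(T)\cap M$.

\begin{example}\label{ex:omega1generic}
$(M,\delta)$ is $\omega_1$-generic if and only if $\delta=M\cap\omega_1$. If the pair is generic, then $\delta=\operatorname{pred}(\delta)\subseteq M$ and $\delta\notin M$, and $M\cap\omega_1$ is an ordinal. Conversely, $\delta=M\cap\omega_1$ is a limit point, hence an element, of every club in $M$, and every nonstationary set in $M$ is disjoint from a club in $M$.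
\end{example}

To get a generic pair, one picks a node $t$ outside the small sets of a model $N$ and adds $\operatorname{pred}(t)$ to $N$. The enlarged model has new small sets, and closure under diagonal unions is what keeps $t$ out of them.

\begin{lemma}\label{lem:exist}
If $T$ is short and nonspecial and $p\in H_\theta$, there is a $T$-generic pair $(M,t)$ with $p\in M$.
\end{lemma}

\begin{proof}
Let $N\prec H_\theta$ be countable with $T,p\in N$. By Lemma~\ref{lem:ideal}(a),(c), the union of $\mathcal J(T)\cap N$ is not all of $T$; pick $t$ outside it. Let $M=\operatorname{Hull}(N\cup\operatorname{pred}(t))$, a countable model, and let $A\in\mathcal J(T)\cap M$. If $A\in N$, then $t\notin A$. Otherwise $A=h(u_1,\dots,u_k)$ with $k\ge1$, $u_1,\dots,u_k<t$, and $h$ a function definable in $H_\theta$ from parameters in $N$. For $\vec v\in T^k$ let $\varphi(\vec v)=h(\vec v)$ if this set is in $\mathcal J(T)$, and $\varphi(\vec v)=\emptyset$ otherwise. Then $\varphi$ is an element of $H_\theta$ definable from parameters in $N$, so $\varphi\in N$, and $A_\varphi\in\mathcal J(T)\cap N$ by Lemma~\ref{lem:ideal}(b). Hence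 $t\notin A_\varphi$, and therefore $t\notin\varphi(u_1,\dots,u_k)=A$.
\end{proof}

Genericity is used through the following lemma. Part (a) says that every property of $t$ expressible in $M$ already holds at some predecessor of $t$.

\begin{lemma}\label{lem:use}
Let $T$ be a short tree.
\begin{enumerate}
\item[(a)] If $(M,t)$ is $T$-generic and $t\in A\in M$ with $A\subseteq T$, then there is $v<t$ with $v\in A\cap M$.
\item[(b)] If $T'\subseteq T$ is downward closed, $(M,t)$ is $T'$-generic and $T\in M$, then $(M,t)$ is $T$-generic.
\end{enumerate}
\end{lemma}

\begin{proof}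
(a) The antichain $\min A$ is in $\mathcal J(T)\cap M$, so $t\notin\min A$. Thus some $v<t$ is in $A$, and $v\in\operatorname{pred}(t)\subseteq M$.

(b) The predecessors of $t$ in $T$ and in $T'$ are the same, and $\min T'=T'\cap\min T$. Let $A\in\mathcal J(T)\cap M$ with witness $f$. The restriction of $f$ to $T'$ takes values in $T'$, so $A\cap T'\in\mathcal J(T')\cap M$. Hence $t\notin A$.
\end{proof}

\section{Controlling trees}\label{sec:controlling}

From here through Section~\ref{sec:proof}, $\theta=(\beth_\omega)^+$. We write $[X]^{\le\aleph_0}$ for the set of countable subsets of $X$.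

\begin{definition}\label{def:controlling}
Let $1\le i<\omega$. A pair $(U,y)$ is \emph{$i$-controlling} if $U\in H_{\beth_\omega}$ is a short nonspecial tree, $y:U\to[\omega_i]^{\le\aleph_0}$, and there is $p\in H_\theta$, called a \emph{parameter} for $(U,y)$, such that every $U$-generic pair $(M,t)$ with $p\in M$ satisfies $M\cap\omega_i=y(t)$. A tree $U$ is $i$-controlling if $(U,y)$ is for some $y$.
\end{definition}

By Example~\ref{ex:omega1generic}, $(\omega_1,\mathrm{id})$ is $1$-controlling. The definition has the heredity that Section~\ref{sec:model} asked for, and it contradicts reflection.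

\begin{lemma}\label{lem:hered}
If $(U,y)$ is $i$-controlling and $U'\subseteq U$ is downward closed and nonspecial, then $(U',y{\restriction}U')$ is $i$-controlling.
\end{lemma}

\begin{proof}
Let $p$ be a parameter for $(U,y)$. If $(M,t)$ is $U'$-generic and $(p,U)\in M$, then $(M,t)$ is $U$-generic by Lemma~\ref{lem:use}(b), so $M\cap\omega_i=y(t)$.
\end{proof}

\begin{lemma}\label{lem:nosmall}
An $i$-controlling tree has no nonspecial subtree of size ${<}\aleph_i$.
\end{lemma}

\begin{proof}
For $i=1$ this holds because countable trees are special. Let $i\ge2$, let $(U,y)$ be $i$-controlling, and suppose that $U$ has a nonspecial subtree of size ${<}\aleph_i$. Its downward closure $U'$ has size ${<}\aleph_i$, and $(U',y{\restriction}U')$ is $i$-controlling by Lemma~\ref{lem:hered}, with a parameter $p'$. As $\omega_i$ is regular and uncountable, there is $\beta<\omega_i$ with $y(t)\subseteq\beta$ for all $t\in U'$. By Lemma~\ref{lem:exist} there is a $U'$-generic $(M,t)$ with $\beta,p'\in M$. Then $\beta\in M\cap\omega_i=y(t)\subseteq\beta$, which is absurd.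
\end{proof}

So an $n$-controlling tree refutes $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_n$, and we have a $1$-controlling tree. The first way to step up needs no new tree and no assumption on the continuum. If $U$ has size $\aleph_{i+1}$ and all smaller subtrees are special, then the predecessors of a generic node are enumerated cofinally in $M\cap\omega_{i+1}$, and Lemma~\ref{lem:trace}(a) fills in the rest of the trace.

\begin{lemma}\label{lem:B}
If $(U,y)$ is $i$-controlling, $|U|=\aleph_{i+1}$, and all subtrees of $U$ of size ${\le}\aleph_i$ are special, then $U$ is $(i+1)$-controlling.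
\end{lemma}

\begin{proof}
Let $p$ be a parameter for $(U,y)$ and $b:U\to\omega_{i+1}$ a bijection. Put $y'(t)=\bigcup_{v<t}e^i_{b(v)}[y(t)]$, a countable subset of $\omega_{i+1}$. Let $(M,t)$ be $U$-generic with $p,b\in M$. Then $y(t)=M\cap\omega_i$, and $b(v)\in M$ for $v<t$, so Lemma~\ref{lem:trace}(a) gives $y'(t)=\bigcup_{v<t}(M\cap b(v))\subseteq M\cap\omega_{i+1}$. Conversely, let $\gamma\in M\cap\omega_{i+1}$. The set $\{u:b(u)\le\gamma\}\in M$ has size ${\le}\aleph_i$, so it is special and does not contain $t$. Hence $t\in\{u:b(u)>\gamma\}\in M$, and Lemma~\ref{lem:use}(a) gives $v<t$ with $b(v)>\gamma$. So $\gamma\in M\cap b(v)\subseteq y'(t)$.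
\end{proof}

\section{Stepping up with many reals}\label{sec:stepup}

The second way to step up is the construction of Section~\ref{sec:model} over an arbitrary index tree.

\begin{proposition}\label{prop:A}
If $(U,y)$ is $i$-controlling, $|U|\le\aleph_i$ and $2^{\aleph_0}>\aleph_{i+1}$, then there is an $(i+1)$-controlling tree.
\end{proposition}

Throughout this section $(U,y)$ is as in the proposition and $p$ is a parameter for it. The two cardinal hypotheses are used only in Lemma~\ref{lem:game}, each at one place.

\subsection{Generic models with terminal trace}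

\begin{lemma}\label{lem:game}
For every $q\in H_\theta$ there is a $U$-generic pair $(M,s)$ such that $q\in M$, $M\cap\omega_i=y(s)$, and $M\cap\omega_{i+1}$ is $i$-terminal.
\end{lemma}

We need one node $s$ and continuum many models that are generic with $s$ and differ on $\omega_{i+1}$. For this we let one player build a model while promising to leave gaps in its trace, and let the opponent decide how long the gaps are. The left end of a gap is announced before the opponent moves; this is what allows two plays to split.

We use the Gale--Stewart theorem in this form. Consider a game of length $\omega$ with perfect information, with moves from any set, such that every play won by~I has a finite initial segment all of whose continuations are won by~I. Then one of the players has a winning strategy. Indeed, if I has none, II can always move so that I still has no winning strategy from the position reached, and a play all of whose positions have this property is not won by~I.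

\begin{proof}[Proof of Lemma~\ref{lem:game}]
Replacing $q$ by $(q,p,U)$, we may assume that every $M\prec H_\theta$ containing $q$ contains $p$ and $U$. For $s\in U$ let $G_s$ be the game
\[
\begin{array}{c|ccccccc}
\mathrm{I} & & \gamma_0 & & & \gamma_1 & & \cdots\\ \hline
\mathrm{II} & \beta_0 & & \alpha_0 & \beta_1 & & \alpha_1 & \cdots
\end{array}
\]
in which all moves are ordinals below $\omega_{i+1}$ and the rules require $\alpha_n>\max(\beta_n,\gamma_n)$. A play determines the countable model
\[
M=\operatorname{Hull}\bigl(\{q\}\cup y(s)\cup\operatorname{pred}(s)\cup\{\alpha_n:n<\omega\}\bigr),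
\]
and II wins if
\begin{enumerate}
\item[(i)] $M\cap\omega_i\subseteq y(s)$;
\item[(ii)] $s\notin A$ for all $A\in\mathcal J(U)\cap M$;
\item[(iii)] $M\cap[\beta_n,\alpha_n)=\emptyset$ for all $n$.
\end{enumerate}
A failure of (i), (ii) or (iii) is witnessed by one element of $M$, together with one round $n$ in case (iii). That element is definable from finitely many generators, so it lies in the model of every play that agrees with the given one for sufficiently many rounds. Hence $G_s$ is determined.

\medskip\noindent\emph{Step 1: II has a winning strategy in $G_s$ for some $s\in U$.} Otherwise choose for each $s\in U$ a winning strategy $\sigma_s$ for~I. We regard $\sigma_s$ as a function of the previous moves of II and extend it by the value $0$ to all finite sequences from $\omega_{i+1}$. Let $\vec\sigma=\langle\sigma_s:s\in U\rangle\in H_\theta$. By Lemma~\ref{lem:exist} there is a $U$-generic $(N,s)$ with $q,\vec\sigma\in N$, and $N\cap\omega_i=y(s)$ because $p\in N$. We want II to beat $\sigma_s$ by playing ordinals $\alpha_n$ from $N$. The difficulty is that $s\notin N$, so $N$ need not contain $\sigma_s$ and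 cannot be asked for ordinals closed under $\sigma_s$ alone. It can be asked for ordinals closed under all the strategies at once.

Let $C$ be the set of $\alpha<\omega_{i+1}$ of cofinality $\omega_1$ such that every $\sigma_{s'}$, $s'\in U$, maps finite sequences from $\alpha$ into $\alpha$. \emph{Since $|U|\le\aleph_i$}, for each $\alpha<\omega_{i+1}$ the strategies take at most $\aleph_i$ values on finite sequences from $\alpha$, so the ordinals closed under all $\sigma_{s'}$ form a club in $\omega_{i+1}$. As $i+1\ge2$, this club has unboundedly many points of cofinality $\omega_1$. The set $C$ is definable from $\vec\sigma$, so its first $\omega$ elements $\alpha_0<\alpha_1<\cdots$ are in $N$. Let $\beta_n=\sup\{\xi+1:\xi\in N\cap\alpha_n\}$. Then $\beta_n<\alpha_n$, because $N$ is countable and $\operatorname{cf}(\alpha_n)=\omega_1$, and $N\cap[\beta_n,\alpha_n)=\emptyset$.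

Let II play these $\beta_n$ and $\alpha_n$ against $\sigma_s$. When I makes the move $\gamma_n$, the previous moves $\beta_0,\alpha_0,\dots,\alpha_{n-1},\beta_n$ of II are all below $\alpha_n$. So $\gamma_n<\alpha_n$, and $\alpha_n$ is a legal move. All generators of the resulting model $M$ are in $N$ (the $\beta_n$ are not generators), so $M\subseteq N$. Now (i) holds since $N\cap\omega_i=y(s)$, (ii) holds since $(N,s)$ is generic, and (iii) holds by the choice of $\beta_n$. So II beats $\sigma_s$, a contradiction.

\medskip\noindent\emph{Step 2: continuum many traces.} Fix $s$ and a winning strategy $\tau$ for II in $G_s$, and let $Y=y(s)$. For $f\in2^\omega$ consider the play in which II follows $\tau$ and I moves as follows in round $n$. Let $d_n$ be the answer that $\tau$ would give to $\gamma_n=0$ at the current position; thus $d_n>\beta_n$. If $f(n)=0$, I plays $\gamma_n=0$, so that $\alpha_n=d_n$. If $f(n)=1$, I plays $\gamma_n=d_n$, so that $\alpha_n>d_n$. Let $M_f$ be the resulting model and $x_f=M_f\cap\omega_{i+1}$. Let $f\ne f'$ first differ at $n$, say $f(n)=0$ and $f'(n)=1$. The two plays agree up to and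 including $\beta_n$, so they have the same $d_n$. In the play for $f$, $d_n=\alpha_n\in M_f$. In the play for $f'$, $\beta_n<d_n<\alpha_n$, so $d_n\notin M_{f'}$ by (iii). Hence the sets $x_f$ are pairwise distinct.

\medskip\noindent\emph{Step 3: counting.} \emph{Since $2^{\aleph_0}>\aleph_{i+1}\ge|B_i(Y)|$}, there is $f$ with $x_f\notin B_i(Y)$. Let $M=M_f$. By (i) and $Y\subseteq M$ we have $M\cap\omega_i=Y$, and $x_f$ is $i$-closed by Lemma~\ref{lem:trace}(a); so $x_f$ is $i$-terminal. Finally $q,U\in M$ and $\operatorname{pred}(s)\subseteq M$, so $(M,s)$ is $U$-generic by (ii).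
\end{proof}

\subsection{The tree}

Let $T$ be the set of sequences $t=\langle(s_\xi,x_\xi):\xi\le\alpha\rangle$, $\alpha<\omega_1$, such that
\begin{enumerate}
\item[(T1)] the $s_\xi\in U$ are strictly $<_U$-increasing, and the $x_\xi\in[\omega_{i+1}]^{\le\aleph_0}$ are $\subseteq$-increasing;
\item[(T2)] for every limit $\lambda\le\alpha$: $\{s_\xi:\xi<\lambda\}$ is cofinal in $\operatorname{pred}_U(s_\lambda)$, $x_\lambda=\bigcup_{\xi<\lambda}x_\xi$, $x_\lambda\cap\omega_i=y(s_\lambda)$, and $x_\lambda$ is $i$-terminal.
\end{enumerate}
Order $T$ by end-extension. For $(U,y)=(\omega_1,\mathrm{id})$ this is the tree $T_2$. If $t$ has last index $\alpha$, then $\operatorname{pred}(t)=\{t{\restriction}(\xi+1):\xi<\alpha\}$, so $T$ is a short tree. With $\mu=|\operatorname{trcl}(U)|+\aleph_{i+1}<\beth_\omega$ we have $|T|\le(\mu^{\aleph_0})^{\aleph_0}\le2^\mu$, and the transitive closure of $(T,<_T)$ has size ${\le}2^\mu<\beth_\omega$. So $T\in H_{\beth_\omega}$. We write $(s_t,x_t)$ for the last entry of $t$; the map $t\mapsto s_t$ is strictly increasing. Proposition~\ref{prop:A} follows from the next two lemmas.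

\begin{lemma}\label{lem:nonspecial}
$T$ is nonspecial.
\end{lemma}

The argument is that of Section~\ref{sec:model} with one new difficulty. We build a branch through $T\cap M$ and put $(s,M\cap\omega_{i+1})$ on top, so all $U$-entries of the branch must stay below $s$. For $U=\omega_1$ every element of $U\cap M$ is below $s=M\cap\omega_1$. In general this fails, and Lemma~\ref{lem:use}(a) takes its place.

\begin{proof}
Suppose that $g$ specializes $T$. Let $(M,s)$ be given by Lemma~\ref{lem:game} for $q=(T,g)$, and let $x=M\cap\omega_{i+1}$. By Lemma~\ref{lem:use}(a) with $A=U$, $\operatorname{pred}(s)\ne\emptyset$. Enumerate $x=\{a_n:n<\omega\}$ and $\operatorname{pred}(s)=\{b_n:n<\omega\}$, with repetitions allowed. We build $t_0<t_1<\cdots$ in $T\cap M$ with $s_{t_n}<s$. Let $t_0=\langle(b_0,\emptyset)\rangle$. Given $t_n$, let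
\[
A_n=\{u\in U:\exists t'\in T\ (t'>t_n,\ s_{t'}=u,\ g(t')=n)\}\in M .
\]
If $s\in A_n$, Lemma~\ref{lem:use}(a) gives $u<s$ in $A_n\cap M$, and by elementarity there is $t'_n\in T\cap M$ with $t'_n>t_n$, $s_{t'_n}=u$ and $g(t'_n)=n$. If $s\notin A_n$, let $t'_n=t_n$. In both cases $s_{t'_n}<s$. The set $\{u\in U:u>s_{t'_n},\ u>b_n\}$ is in $M$ and contains $s$, so it contains some $v_n<s$ with $v_n\in M$. Let $t_{n+1}={t'_n}^\frown(v_n,x_{t'_n}\cup\{a_n\})$. The new index is a successor, so only (T1) has to be checked; it holds, and $t_{n+1}\in T\cap M$.

Let $t=(\bigcup_nt_n)^\frown(s,x)$. Its last index is a countable limit ordinal $\lambda$. All earlier $U$-entries are below $s$, and they are cofinal in $\operatorname{pred}(s)$ because $v_n>b_n$. Each $x_{t_n}$ is a countable element of $M$, so $x_{t_n}\subseteq x$, and $a_n\in x_{t_{n+1}}$; hence $\bigcup_nx_{t_n}=x$. Moreover $x\cap\omega_i=y(s)$ and $x$ is $i$-terminal by the choice of $(M,s)$. So (T1) and (T2) hold at $\lambda$, and $t\in T$. Let $n=g(t)$. The node $t$ shows that $s\in A_n$. Therefore $g(t'_n)=n=g(t)$ although $t'_n<t$, a contradiction.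
\end{proof}

\begin{lemma}\label{lem:control}
If $(M,t)$ is $T$-generic and $p,U\in M$, then $M\cap\omega_{i+1}=x_t$. Hence $(T,t\mapsto x_t)$ is $(i+1)$-controlling.
\end{lemma}

\begin{proof}
Let $t=\langle(s_\xi,x_\xi):\xi\le\alpha\rangle$. The plan is to project genericity from $T$ to $U$, which identifies $M\cap\omega_i$, and then to apply Lemma~\ref{lem:trace}(b).

Let $L\in M$ be the set of nodes of $T$ whose last index is $0$ or a successor. Nodes with last index $0$ are minimal, and on the other nodes of $L$ the map ``immediate predecessor'' is regressive with antichains as fibers. So $L\in\mathcal J(T)\cap M$, $t\notin L$, and $\alpha$ is a limit ordinal.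

For $\xi<\alpha$ we have $t{\restriction}(\xi+1)\in\operatorname{pred}(t)\subseteq M$, so $s_\xi,x_\xi\in M$. The sets $\operatorname{pred}(s_\xi)$ and $x_\xi$ are countable elements of $M$, hence subsets of $M$. By (T2), $\operatorname{pred}(s_t)\subseteq M$ and $x_t\subseteq M$.

We show that $(M,s_t)$ is $U$-generic. Let $A\in\mathcal J(U)\cap M$ with witness $f$, and let $A^*=\{t'\in T\setminus L:s_{t'}\in A\}\in M$. Let $t'\in A^*$, with $U$-entries $s'_\xi$. The last index of $t'$ is a limit, so $s_{t'}$ is not minimal in $U$, and by (T2) there is a least $\xi$ below the last index with $f(s_{t'})\le s'_\xi$. Put $f^*(t')=t'{\restriction}(\xi+1)<t'$. If $f^*(t')=w$, then $f(s_{t'})\le s_w$. So the fiber of $f^*$ over $w$ is contained in $\bigcup_{u\le s_w}\{t':s_{t'}\in f^{-1}(u)\}$, a countable union of preimages of special sets under a strictly increasing map. Thus $A^*\in\mathcal J(T)\cap M$, and $t\notin A^*$. As $t\notin L$, this means $s_t\notin A$.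

Since $p\in M$, we get $M\cap\omega_i=y(s_t)=x_t\cap\omega_i$. As $x_t$ is $i$-terminal and $x_t\subseteq M$, Lemma~\ref{lem:trace}(b) gives $x_t=M\cap\omega_{i+1}$. The last assertion follows with the parameter $(p,U)$, since $T\in H_{\beth_\omega}$ is short and, by Lemma~\ref{lem:nonspecial}, nonspecial.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:gap}}\label{sec:proof}

For $n=3$ the proof is a chain of four moves. Suppose $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_3<2^{\aleph_0}$. Proposition~\ref{prop:A} turns $\omega_1$ into the $2$-controlling tree $T_2$. Reflection and Lemma~\ref{lem:hered} give a $2$-controlling $U_2\subseteq T_2$ of size ${\le}\aleph_2$. Proposition~\ref{prop:A} turns $U_2$ into a $3$-controlling tree $T_3$. By Lemma~\ref{lem:nosmall}, $T_3$ is a nonspecial tree all of whose subtrees of size ${\le}\aleph_2$ are special, a contradiction. For larger $n$, reflection may return a subtree that is too large for Proposition~\ref{prop:A}, and Lemma~\ref{lem:B} covers the first such size.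

\begin{proof}[Proof of Theorem~\ref{thm:gap}]
Let $2\le n<\omega$ and $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_n<2^{\aleph_0}$. Every nonspecial tree has a nonspecial subtree of size ${<}\aleph_n$, so by Lemma~\ref{lem:nosmall} there is no $n$-controlling tree. The tree $\omega_1$ is $1$-controlling. Let $i$ be the largest number in $\{1,\dots,n-1\}$ for which an $i$-controlling tree exists. Then there is no $(i+1)$-controlling tree. Since $2^{\aleph_0}>\aleph_2$, Proposition~\ref{prop:A} applied to $(\omega_1,\mathrm{id})$ gives a $2$-controlling tree; hence $i\ne1$, that is, $i\ge2$.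

Let $U$ be an $i$-controlling tree, let $\aleph_m$ be the least size of a nonspecial subtree of $U$, and let $U'$ be the downward closure of a nonspecial subtree of that size. Then $1\le m\le n-1$, $|U'|=\aleph_m$ because $U$ is short, all subtrees of $U'$ of size ${<}\aleph_m$ are special, and $U'$ is $i$-controlling by Lemma~\ref{lem:hered}. If $m\le i$, then $|U'|\le\aleph_i$ and $2^{\aleph_0}>\aleph_n\ge\aleph_{i+1}$, so Proposition~\ref{prop:A} gives an $(i+1)$-controlling tree, which is impossible. If $m=i+1$, then $U'$ is $(i+1)$-controlling by Lemma~\ref{lem:B}, which is impossible as well. So $i+2\le m\le n-1$, and $n\ge i+3\ge5$.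
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n\in\{2,3,4\}$ and $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_n<2^{\aleph_0}$, Theorem~\ref{thm:gap} gives $n\ge5$.
\end{proof}

\begin{remark}
The case $m\ge i+2$ is where the method stops. The tree $U'$ is too large for Step~1 of Lemma~\ref{lem:game}. The proof of Lemma~\ref{lem:B}, with a bijection $b:U'\to\omega_m$, still shows that every $\gamma\in M\cap\omega_m$ lies below some $b(v)$ with $v<t$; but computing $M\cap b(v)$ by Lemma~\ref{lem:trace}(a) requires $M\cap\omega_{m-1}$, while the node $t$ is only known to determine $M\cap\omega_i$.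
\end{remark}

\section{Three models of $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3$}\label{sec:forcing}

In each model a supercompact cardinal $\kappa$ becomes $\omega_3$. The bound $\mathfrak{Rfl}_{\mathrm{Rado}}\le\kappa$ comes from lifting an elementary embedding by a forcing that keeps nonspecial trees nonspecial. The bound $\mathfrak{Rfl}_{\mathrm{Rado}}>\aleph_2$ comes from a nonreflecting stationary set when $2^{\aleph_0}\le\aleph_2$, and from Theorem~\ref{thm:main} when $2^{\aleph_0}=\aleph_3$.

Forcing notions are preorders, and $q\le p$ means that $q$ is stronger. A forcing is \emph{$\sigma$-closed} if descending $\omega$-sequences have lower bounds, and \emph{$\omega_2$-closed} if descending sequences of length ${\le}\omega_1$ (equivalently, of length ${<}\omega_2$) have lower bounds. If the intersection of any $\aleph_1$ open dense sets is dense, which is the case for $\omega_2$-closed forcing, then no new $\omega_1$-sequences of ground-model elements are added; so $\omega_1$, $\omega_2$, the cofinalities below $\omega_2$ and the set of reals are unchanged. $\mathrm{Fn}(I,2)$ is the set of finite partial functions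 from $I$ to $2$, ordered by reverse inclusion; it is ccc. A cardinal $\kappa$ is \emph{supercompact} if for every cardinal $\mu\ge\kappa$ there is an elementary embedding $j:V\to M$ into a transitive class with critical point $\kappa$, $j(\kappa)>\mu$ and $M^\mu\subseteq M$; we call $j$ a \emph{$\mu$-embedding}. Such a $\kappa$ is inaccessible, and $j$ fixes every element of $V_\kappa$. Forcing of size ${<}\kappa$ preserves the supercompactness of $\kappa$ (L\'evy--Solovay).

\subsection{Preservation and reflection}

\begin{lemma}\label{lem:preserve}
A nonspecial tree $T$ stays nonspecial after \textup{(a)} $\sigma$-closed forcing, and \textup{(b)} forcing with $\mathrm{Fn}(I,2)$.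
\end{lemma}

\begin{proof}
Both kinds of forcing preserve $\omega_1$. If $T$ has an uncountable chain, it contains a copy of $\omega_1$, which remains nonspecial. So let $T$ have no uncountable chain; then $T$ is short.

(a) Suppose $q$ forces that $\dot g$ specializes $T$. By recursion along $T$ choose $q_t\le q$ and $n_t<\omega$ such that $q_t\le q_s$ for $s<t$ and $q_t\Vdash\dot g(t)=n_t$. This is possible because $\langle q_s:s<t\rangle$ is a descending sequence of countable length. For $s<t$, $q_t$ forces $\dot g(s)=n_s$ and $\dot g(t)=n_t$, so $n_s\ne n_t$. Thus $T$ is special, a contradiction.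

(b) Suppose $p$ forces that $\dot g$ specializes $T$. Choose $p_v\le p$ and $n_v$ with $p_v\Vdash\dot g(v)=n_v$ for $v\in T$. Take a regular $\theta$ adequate for $T$ with $\vec p=\langle(p_v,n_v):v\in T\rangle\in H_\theta$, and a $T$-generic $(M,t)$ with $\vec p\in M$ (Lemma~\ref{lem:exist}). Let $u=p_t{\restriction}(M\cap I)$; it is a finite subset of $M$, so $u\in M$. The set $A=\{v\in T:n_v=n_t,\ p_v\supseteq u\}$ is in $M$ and contains $t$, so Lemma~\ref{lem:use}(a) gives $v<t$ in $A\cap M$. Since $p_v\in M$ is finite, $\operatorname{dom}(p_v)\cap\operatorname{dom}(p_t)\subseteq\operatorname{dom}(u)$, where both conditions agree with $u$. So $p_v\cup p_t$ is a condition below $p$, and it forces $\dot g(v)=\dot g(t)$, a contradiction.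
\end{proof}

\begin{lemma}\label{lem:lift}
Let $\kappa$ be supercompact, let $P\subseteq V_\kappa$ be a forcing, and let $G\subseteq P$ be generic over $V$, with $\kappa$ a cardinal in $V[G]$. Suppose that for every $\mu\ge\kappa$ and every $\mu$-embedding $j:V\to M$ there is a generic extension $W$ of $V[G]$ such that nonspecial trees of $V[G]$ are nonspecial in $W$, and $W$ contains a filter $\hat G\supseteq G$ that is $j(P)$-generic over $M$. Then $\mathfrak{Rfl}_{\mathrm{Rado}}\le\kappa$ in $V[G]$.
\end{lemma}

\begin{proof}
Let $T$ be a nonspecial tree in $V[G]$; up to isomorphism its underlying set is an ordinal $\vartheta$. Let $j$ be a $\mu$-embedding for a cardinal $\mu\ge\max(\vartheta,\kappa)$, and take $W$ and $\hat G$ as in the hypothesis. Since $j$ fixes the elements of $P$, we have $j[G]=G\subseteq\hat G$, and so $j(\dot a^G)=j(\dot a)^{\hat G}$ defines an elementary extension $j:V[G]\to M[\hat G]$, with $M[\hat G]\subseteq W$. As $M^\mu\subseteq M$, the map $j{\restriction}\vartheta$ is in $M$. So $j[\vartheta]\in M[\hat G]$ is a subtree of $j(T)$, and in $W$ the map $j{\restriction}\vartheta$ is an isomorphism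 of $T$ onto it. If $j[\vartheta]$ were special in $M[\hat G]$, then $T$ would be special in $W$. In $M[\hat G]$ the set $j[\vartheta]$ has size ${\le}|\vartheta|<j(\kappa)$, and $j(\kappa)$ is a cardinal there by elementarity. So $M[\hat G]$ sees a nonspecial subtree of $j(T)$ of size ${<}j(\kappa)$, and by elementarity $T$ has a nonspecial subtree of size ${<}\kappa$ in $V[G]$.
\end{proof}

\subsection{A tree from a nonreflecting stationary set}

Let $\operatorname{cof}(\omega)$ be the class of ordinals of cofinality $\omega$. A set $E\subseteq\omega_2\cap\operatorname{cof}(\omega)$ is \emph{nonreflecting} if $E\cap\gamma$ is nonstationary in $\gamma$ for all $\gamma<\omega_2$ of cofinality $\omega_1$.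

\begin{lemma}\label{lem:nonrefl}
If there is a nonreflecting stationary set $E\subseteq\omega_2\cap\operatorname{cof}(\omega)$, then $\mathfrak{Rfl}_{\mathrm{Rado}}>\aleph_2$.
\end{lemma}

\begin{proof}
For $\gamma\le\omega_2$ let $T_\gamma$ be the set of nonempty countable $t\subseteq E\cap\gamma$ that contain the supremum of each of their nonempty subsets, ordered by end-extension. We show that $T=T_{\omega_2}$ is nonspecial and that $T_\gamma$ is special for $\gamma<\omega_2$. This suffices, since a subtree of $T$ of size ${\le}\aleph_1$ is contained in some $T_\gamma$ with $\gamma<\omega_2$.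

\medskip\noindent\emph{$T$ is nonspecial.} Suppose $g$ specializes $T$, and let $\theta=(\beth_\omega)^+$. Take an increasing continuous chain $\langle N_\xi:\xi<\omega_2\rangle$ of elementary submodels of $H_\theta$ of size $\aleph_1$ with $\{g,E\}\cup\omega_1\subseteq N_0$ and $\omega_2\subseteq\bigcup_\xi N_\xi$. Each $N_\xi\cap\omega_2$ is an ordinal, because $\gamma=e^1_\gamma[\omega_1]\subseteq N_\xi$ for $\gamma\in N_\xi\cap\omega_2$, and these ordinals form a club. Fix $\xi$ with $\eta=N_\xi\cap\omega_2\in E$, a sequence $\eta_0<\eta_1<\cdots$ cofinal in $\eta$, and let $M=\operatorname{Hull}(\{g,E\}\cup\{\eta_n:n<\omega\})\subseteq N_\xi$. Build $t_0<t_1<\cdots$ in $T\cap M$: let $t_0=\{\min E\}$; given $t_n$, let $t'_n\in M$ be a proper extension of $t_n$ of color $n$ if $T$ has one, and $t'_n=t_n$ otherwise; let $t_{n+1}=t'_n\cup\{\varepsilon\}$, where $\varepsilon$ is the least element of $E$ above $\eta_n$ and $\max t'_n$. All $t_n$ are subsets of $M\cap\omega_2\subseteq\eta$, and $\sup_n\max t_n=\eta$. A nonempty subset of $t=\bigcup_nt_n\cup\{\eta\}$ is either contained in some $t_n$ or has supremum $\eta$,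 so $t\in T$. For $n=g(t)$ the node $t$ is a proper extension of $t_n$ of color $n$, so $g(t'_n)=n$ and $t'_n<t$, a contradiction.

\medskip\noindent\emph{$T_\gamma$ is special for $\gamma<\omega_2$.} We use induction on $\gamma$. $T_0$ is empty. $T_{\gamma+1}$ is the union of $T_\gamma$ and the antichain $\{t:\max t=\gamma\}$. Let $\gamma$ be a limit, and let $g_\zeta$ specialize $T_\zeta$ for $\zeta<\gamma$. Choose a club $c\subseteq\gamma$ with $0\in c$ and $c\cap E=\emptyset$: if $\operatorname{cf}(\gamma)=\omega_1$ use that $E$ is nonreflecting, and if $\operatorname{cf}(\gamma)=\omega$ take $0$ together with a cofinal $\omega$-sequence of successor ordinals. Let $\langle c_j\rangle$ be the increasing enumeration of $c$. The intervals $I_j=[c_j,c_{j+1})$ partition $\gamma$. Each $t\in T_\gamma$ meets only finitely many of them. Otherwise let $\rho$ be the supremum of the part of $t$ in the first $\omega$ intervals met; then $\rho\in t\subseteq E\cap\gamma$, and $\rho$ is a limit of points of $c$, so $\rho\in c\cap E$, which is impossible. Let $k(t)$ be the number of intervals that $t$ meets, let $I_j$ be the last one,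 and color $t$ by $(k(t),g_{c_{j+1}}(t))$. If $t<t'$ and $k(t)=k(t')$, then $t$ and $t'$ meet the same intervals, so their second coordinates are computed by the same $g_{c_{j+1}}$ and differ.
\end{proof}

\subsection{The cases $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_0}=\aleph_2$}

Let $\kappa$ be supercompact and $k\in\{1,2\}$. We prepare the ground model by three forcings of size ${<}\kappa$. First force with $\mathrm{Col}(\omega_1,2^{\aleph_0})$, the countable partial functions from $\omega_1$ to $2^{\aleph_0}$; it adds no reals and makes CH true. If $k=2$, force next with $\mathrm{Fn}(\omega_2,2)$; since $\aleph_2^{\aleph_0}=\aleph_2$ under CH, this gives $2^{\aleph_0}=\aleph_2$. Now $2^{\aleph_0}=\aleph_k$.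

Third, add a nonreflecting stationary set by initial segments. Let $\mathbb E$ be the set of pairs $(e,\alpha)$ with $\alpha<\omega_2$, $e\subseteq\alpha\cap\operatorname{cof}(\omega)$, and $e\cap\beta$ nonstationary in $\beta$ for all $\beta\le\alpha$ of cofinality $\omega_1$. Put $(e',\alpha')\le(e,\alpha)$ if $\alpha'\ge\alpha$ and $e'\cap\alpha=e$. For $\alpha\le\alpha'<\omega_2$ the pair $(e,\alpha')$ is a condition below $(e,\alpha)$, because $e$ is bounded in every $\beta>\alpha$ of cofinality $\omega_1$.

\begin{lemma}\label{lem:E}
$\mathbb E$ adds no new $\omega_1$-sequences of ground-model elements, and the union $E$ of the first coordinates of the generic conditions is a nonreflecting stationary subset of $\omega_2\cap\operatorname{cof}(\omega)$.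
\end{lemma}

\begin{proof}
Let $D_l$, $l<\omega_1$, be open dense, and let $(e_0,\alpha_0)$ be any condition. The union of a descending $\omega_1$-sequence might be stationary in its supremum, so we leave out a club as we go. Let $(e_{l+1},\alpha_{l+1})\in D_l$ extend $(e_l,\alpha_l+1)$; thus $\alpha_l<\alpha_{l+1}$ and $\alpha_l\notin e_{l+1}$. For limit $l\le\omega_1$ let $e_l=\bigcup_{j<l}e_j$ and $\alpha_l=\sup_{j<l}\alpha_j$. Only $\beta=\alpha_l$ has to be checked. For $l<\omega_1$ it has cofinality $\omega$. For $l=\omega_1$, the set $\{\alpha_j:j<\omega_1\}$ is a club in $\alpha_{\omega_1}$, and $\alpha_j\notin e_{j+1}=e_{\omega_1}\cap\alpha_{j+1}$. So $(e_{\omega_1},\alpha_{\omega_1})$ is a condition in $\bigcap_lD_l$ below $(e_0,\alpha_0)$.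

For $\beta<\omega_2$ of cofinality $\omega_1$ the generic filter contains some $(e,\alpha)$ with $\alpha\ge\beta$, and $E\cap\beta=e\cap\beta$ is disjoint from a club in $\beta$. To see that $E$ is stationary, let $p_0$ force that $\dot C$ is a club in $\omega_2$. Choose descending $p_n=(e_n,\alpha_n)$ and ordinals $\gamma_n$ with $\alpha_n<\gamma_n<\alpha_{n+1}$ and $p_{n+1}\Vdash\gamma_n\in\dot C$. Let $\alpha=\sup_n\alpha_n$, an ordinal of cofinality $\omega$. Then $(\bigcup_ne_n\cup\{\alpha\},\alpha+1)$ is a condition, since every $\beta\le\alpha+1$ of cofinality $\omega_1$ is below some $\alpha_n$, and it forces $\alpha\in\dot C\cap\dot E$.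
\end{proof}

Call the resulting model $V_1$. In $V_1$, $\kappa$ is supercompact, $2^{\aleph_0}=\aleph_k$, and $E$ is a nonreflecting stationary set. For a set $X$ of nonzero ordinals let $\mathrm{Col}(\omega_2,X)$ be the set of functions $p$ with $\operatorname{dom}(p)\subseteq X\times\omega_2$, $|p|\le\aleph_1$ and $p(\alpha,\xi)<\alpha$, ordered by reverse inclusion; it is $\omega_2$-closed. Let $G$ be generic over $V_1$ for the L\'evy collapse $P=\mathrm{Col}(\omega_2,[1,\kappa))\subseteq V_\kappa$, which is $\kappa$-cc and makes $\kappa=\omega_3$. No $\omega_1$-sequences are added, so $2^{\aleph_0}=\aleph_k$ in $V_1[G]$.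

\medskip\noindent\emph{$\mathfrak{Rfl}_{\mathrm{Rado}}>\aleph_2$ in $V_1[G]$.} The set $E$ is still nonreflecting, since the witnessing clubs remain clubs. It is still stationary. Let $q_0$ force that $\dot C$ is a club in $\omega_2$. In $V_1$ build a descending sequence $\langle q_j:j<\omega_2\rangle$ and an increasing continuous sequence $\langle\gamma_j:j<\omega_2\rangle$ in $\omega_2$ with $q_{j+1}\Vdash\dot C\cap(\gamma_j,\gamma_{j+1})\ne\emptyset$, using $\omega_2$-closure at limits. The set $\{\gamma_j:j\text{ limit}\}$ is a club in $V_1$, so $\gamma_j\in E$ for some limit $j$, and $q_j$ forces that $\gamma_j$ is a limit of points of $\dot C$. Now apply Lemma~\ref{lem:nonrefl}.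

\medskip\noindent\emph{$\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_3$ in $V_1[G]$.} We verify the hypothesis of Lemma~\ref{lem:lift} over $V_1$. Let $j:V_1\to M$ be a $\mu$-embedding. As $M$ is closed under $\omega_1$-sequences, $j(P)=\mathrm{Col}(\omega_2,[1,j(\kappa)))$ is the same in $M$ and in $V_1$, and $(p,p')\mapsto p\cup p'$ is an isomorphism of $P\times P'$ onto $j(P)$, where $P'=\mathrm{Col}(\omega_2,[\kappa,j(\kappa)))^{V_1}$. A descending $\omega$-sequence in $P'$ that lies in $V_1[G]$ lies in $V_1$, so $P'$ is $\sigma$-closed in $V_1[G]$. Let $H$ be $P'$-generic over $V_1[G]$, $W=V_1[G][H]$ and $\hat G=\{p\cup p':p\in G,\ p'\in H\}$. Then $\hat G\supseteq G$ is $j(P)$-generic over $V_1$, hence over $M$, and Lemma~\ref{lem:preserve}(a) gives the preservation of nonspecial trees.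

So $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3$ and $2^{\aleph_0}=\aleph_k$ in $V_1[G]$.

\subsection{The case $2^{\aleph_0}=\aleph_3$}

Now we must add $\kappa$ reals while collapsing the cardinals between $\omega_2$ and $\kappa$. The product of the L\'evy collapse with $\mathrm{Fn}(\kappa,2)$ does this, but the tail $P'$ used above is no longer $\sigma$-closed once a real $r$ is added: the finite conditions $\{((\kappa,l),r(l)):l<n\}$ have no lower bound in the ground model. A Mitchell-type forcing repairs this by collapsing $\alpha$ with conditions that are names depending on the first $\alpha$ Cohen coordinates. For $\alpha\ge\kappa$ such a name can refer to all the reals added so far.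

Work in a model $V$ with a supercompact cardinal $\kappa$. Let $A_\alpha=\mathrm{Fn}(\alpha,2)$. If $\beta\le\alpha$ and $c\subseteq A_\alpha$ is generic, then $c\cap A_\beta$ is $A_\beta$-generic. To make the forcing a set with an absolute definition, we fix a normal form for names. For $\alpha\ge1$ let $N_\alpha$ be the set of $\tau\subseteq\omega_2\times\alpha\times A_\alpha$ with $|\tau|\le\aleph_1$ such that $p\perp p'$ whenever $(\xi,\eta,p),(\xi,\eta',p')\in\tau$ and $\eta\ne\eta'$. For generic $c\subseteq A_\alpha$,
\[
\tau^c=\{(\xi,\eta):\exists p\in c\ (\xi,\eta,p)\in\tau\}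
\]
is a partial function from $\omega_2$ to $\alpha$ of size ${\le}\aleph_1$. We also write $\tau$ for the name of $\tau^c$.

\begin{lemma}\label{lem:names}
\begin{enumerate}
\item[(a)] If $\dot\sigma$ is an $A_\alpha$-name forced to be a partial function from $\omega_2$ to $\alpha$ of size ${\le}\aleph_1$, there is $\tau\in N_\alpha$ with $\tau^c=\dot\sigma^c$ for all generic $c$. In particular, for $a\in A_\alpha$ and $\tau,\tau'\in N_\alpha$ there is $[a:\tau'\,|\,\tau]\in N_\alpha$ whose value is $\tau'^c$ if $a\in c$ and $\tau^c$ otherwise.
\item[(b)] $p\Vdash_{A_\alpha}\tau'\supseteq\tau$ holds if and only if for all $(\xi,\eta,p_0)\in\tau$ and $p_1\le p,p_0$ there are $(\xi,\eta,p')\in\tau'$ and $p_2\le p_1,p'$.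
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Fix a name for an enumeration of $\dot\sigma$ in length ${\le}\omega_1$. By the ccc each term has countably many possible values, so at most $\aleph_1$ pairs $(\xi,\eta)$ can be forced into $\dot\sigma$. For each of them take a maximal antichain among the conditions forcing $(\xi,\eta)\in\dot\sigma$, and put the triples $(\xi,\eta,p)$, $p$ in this countable antichain, into $\tau$. Conditions forcing different values at $\xi$ are incompatible, so $\tau\in N_\alpha$. If $p\in c$ forces $(\xi,\eta)\in\dot\sigma$, the antichain is predense below $p$, so $c$ meets it.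

(b) The right side says that for each $(\xi,\eta,p_0)\in\tau$ with $p_0$ compatible with $p$, the conditions that put $(\xi,\eta)$ into $\tau'$ are dense below $p\cup p_0$, that is, $p\cup p_0\Vdash(\xi,\eta)\in\tau'$.
\end{proof}

For an ordinal $\lambda$ let $Q_\lambda$ be the set of functions $q$ with $\operatorname{dom}(q)\subseteq\lambda\setminus\{0\}$, $|\operatorname{dom}(q)|\le\aleph_1$ and $q(\alpha)\in N_\alpha$. Let $P_\lambda$ be the set $A_\lambda\times Q_\lambda$ with the order: $(p',q')\le(p,q)$ if $p'\supseteq p$, $\operatorname{dom}(q')\supseteq\operatorname{dom}(q)$, and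
\[
p'{\restriction}\alpha\Vdash_{A_\alpha}q'(\alpha)\supseteq q(\alpha)\qquad\text{for all }\alpha\in\operatorname{dom}(q).
\]
Order $Q_\lambda$ by $q'\le_Qq$ if $(\emptyset,q')\le(\emptyset,q)$. An inner model closed under $\omega_1$-sequences has the same $\omega_2$, $A_\alpha$, $N_\alpha$ and $Q_\lambda$, and by Lemma~\ref{lem:names}(b) it computes the same order; so it has the same $P_\lambda$. When $\alpha\notin\operatorname{dom}(q)$, we read $q(\alpha)$ as $\emptyset$ inside the symbol $[a:\tau'\,|\,q(\alpha)]$.

\begin{lemma}\label{lem:basic}
Let $G\subseteq P_\kappa$ be generic over $V$ and $g=\{u:(u,\emptyset)\in G\}$.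
\begin{enumerate}
\item[(a)] $g$ is $A_\kappa$-generic over $V$; $\omega_1$ and $\omega_2$ are preserved; every $\omega$-sequence of elements of $V$ that lies in $V[G]$ lies in $V[g]$.
\item[(b)] $P_\kappa\subseteq V_\kappa$, and $P_\kappa$ is $\kappa$-cc.
\item[(c)] In $V[G]$, $\kappa=\omega_3=2^{\aleph_0}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We compare $P_\kappa$ with the product $A_\kappa\times Q_\kappa$, which has the same underlying set and a finer order, written $\le^*$. Thus $x'\le^*x$ implies $x'\le x$.

\emph{$Q_\kappa$ is $\omega_2$-closed.} Given a descending sequence $\langle q_j\rangle$ of length ${\le}\omega_1$, let $q$ have domain $\bigcup_j\operatorname{dom}(q_j)$ and let $q(\alpha)$ be the union of those $q_j(\alpha)$ that are defined. Let $(\xi,\eta,p)\in q_j(\alpha)$ and $(\xi,\eta',p')\in q_l(\alpha)$ with $j\le l$ and $p,p'$ compatible. Then $p\cup p'$ forces both $(\xi,\eta)$ and $(\xi,\eta')$ into the function $q_l(\alpha)$, so $\eta=\eta'$. Hence $q(\alpha)\in N_\alpha$, and $q$ is a lower bound.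

\emph{If $y\le x$, there is $x'\le^*x$ with $x'\le y$.} Let $x=(p,q)$, $y=(p',q')$, and put $q''(\alpha)=[p'{\restriction}\alpha:q'(\alpha)\,|\,q(\alpha)]$ for $\alpha\in\operatorname{dom}(q')$. For $\alpha\in\operatorname{dom}(q)$ the value of $q''(\alpha)$ contains that of $q(\alpha)$ whether or not $p'{\restriction}\alpha$ is in the generic filter, so $q''\le_Qq$. Also $p'{\restriction}\alpha\Vdash q''(\alpha)=q'(\alpha)$. Take $x'=(p',q'')$.

Now let $g_0\times h$ be $A_\kappa\times Q_\kappa$-generic over $V$ and let $G_0$ be its upward closure in $P_\kappa$. It is a filter. If $D$ is dense in $P_\kappa$, then $\{x':\exists y\in D\ \, x'\le y\}$ is $\le^*$-dense by the previous paragraph; so $G_0$ is $P_\kappa$-generic. Further, $(u,\emptyset)\in G_0$ if and only if $u\in g_0$. Every condition belongs to a filter of the form $G_0$, so no condition forces the failure of a statement that holds in all models $V[G_0]$. Thus we may assume $G=G_0$, $g=g_0$, and $V[G]\subseteq V[h][g]$. The model $V[h]$ has no new $\omega_1$-sequences of elements of $V$, and $A_\kappa$ is ccc in $V[h]$. So $\omega_1$ and $\omega_2$ are preserved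 in $V[h][g]$. If $s\in V[h][g]$ is an $\omega$-sequence of elements of $V$, then by the ccc there is in $V[h]$ a countable set $Z$ of triples $(n,u,a)\in V$ such that $s(n)=a$ if and only if $(n,u,a)\in Z$ for some $u\in g$. Then $Z\in V$, so $s\in V[g]$.

(b) The inclusion holds because $\kappa$ is inaccessible. Given $\kappa$ conditions $(p,q)$, apply the $\Delta$-system lemma to the supports $\operatorname{dom}(p)\cup\operatorname{dom}(q)$, which have size ${\le}\aleph_1$. There are fewer than $\kappa$ possibilities for the restrictions of $p$ and $q$ to the root. If $(p,q)$ and $(p',q')$ have the same restrictions, then $(p\cup p',q\cup q')$ is a common extension.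

(c) Let $\omega_2\le\alpha<\kappa$, $c=g\cap A_\alpha$ and $F=\bigcup\{q(\alpha)^c:(p,q)\in G,\ \alpha\in\operatorname{dom}(q)\}$. Two conditions in $G$ have a common extension $(p'',q'')\in G$, and $p''{\restriction}\alpha\in c$; so both of their values are contained in $q''(\alpha)^c$, and $F$ is a partial function from $\omega_2$ to $\alpha$. It is onto by density: given $(p,q)$ and $\eta<\alpha$, add to $q(\alpha)$ a triple $(\xi,\eta,\emptyset)$ with $\xi<\omega_2$ not a first coordinate in $q(\alpha)$. With (a) and (b) this gives $\kappa=\omega_3$. The filter $g$ gives $\kappa$ distinct reals. Since $|P_\kappa|=\kappa=\kappa^{<\kappa}$ and antichains have size ${<}\kappa$, there are only $\kappa$ nice names for reals.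
\end{proof}

The next lemma shows that the passage from $P_\kappa$ to $P_\lambda$ can be carried out by a product of the two kinds of forcing in Lemma~\ref{lem:preserve}. Let $\lambda>\kappa$, $B=\mathrm{Fn}([\kappa,\lambda),2)$, and $R=\{q\in Q_\lambda:\operatorname{dom}(q)\subseteq[\kappa,\lambda)\}$; these are sets in $V$. Every condition of $P_\lambda$ has a unique form $(u\cup b,w\cup q)$ with $(u,w)\in P_\kappa$, $b\in B$, $q\in R$, and the map $(u\cup b,w\cup q)\mapsto(u,w)$ preserves the order, since the clause for $\alpha<\kappa$ involves only $u{\restriction}\alpha$. For $A_\kappa$-generic $c$ define, in $V[c]$, $q'\le^c_Rq$ if $\operatorname{dom}(q')\supseteq\operatorname{dom}(q)$ and some $u\in c$ satisfies $u\Vdash_{A_\alpha}q'(\alpha)\supseteq q(\alpha)$ for all $\alpha\in\operatorname{dom}(q)$, with forcing over $V$. This is a preorder because $c$ is closed under unions of pairs.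

\begin{lemma}\label{lem:factor}
Let $G$ and $g$ be as in Lemma~\ref{lem:basic}, and order $R$ by $\le_R^g$.
\begin{enumerate}
\item[(a)] $R$ is $\sigma$-closed in $V[G]$.
\item[(b)] If $G_B\times G_R$ is $B\times R$-generic over $V[G]$, then $V[G][G_B\times G_R]$ contains a filter $\hat G$ that is $P_\lambda$-generic over $V$ with $\hat G\cap P_\kappa=G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\langle q_n:n<\omega\rangle\in V[G]$ be $\le^g_R$-descending. The sequence need not be in $V$, while a lower bound must be. By Lemma~\ref{lem:basic}(a) the sequence is in $V[g]$; let $\dot s\in V$ be an $A_\kappa$-name for it that is forced to be a function from $\omega$ to $R$. Work in $V$. By the ccc each $\dot s(m)$ has countably many possible values, so the union $\Delta$ of their domains has size ${\le}\aleph_1$. Let $\alpha\in\Delta$. For generic $c\subseteq A_\alpha$ the filter $c_\kappa=c\cap A_\kappa$ is $A_\kappa$-generic \emph{because $\alpha\ge\kappa$}, so $s=\dot s^{c_\kappa}$ is available in $V[c]$. Consider the functions $s(m)(\alpha)^c$ for those $m$ with $\alpha\in\operatorname{dom}(s(m))$. By Lemma~\ref{lem:names}(a)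 let $q(\alpha)\in N_\alpha$ name their union if they are $\subseteq$-increasing in $m$, and $\emptyset$ otherwise. This defines $q\in R$ with domain $\Delta$.

Fix $n$, and let $u\in g$ force that $\dot s(n)=q_n$ and that $\dot s$ is descending in the order computed from the $A_\kappa$-generic filter. Then $\operatorname{dom}(q_n)\subseteq\Delta$. Let $\alpha\in\operatorname{dom}(q_n)$ and let $c\ni u$ be $A_\alpha$-generic. Then $s=\dot s^{c_\kappa}$ is $\le_R^{c_\kappa}$-descending with witnesses in $c_\kappa\subseteq c$, so the functions $s(m)(\alpha)^c$ are increasing and $q(\alpha)^c\supseteq q_n(\alpha)^c$. Thus $u$ witnesses $q\le^g_Rq_n$.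

(b) Let $\hat G_0=\{(u\cup b,w\cup q):(u,w)\in G,\ b\in G_B,\ q\in G_R\}$ and let $\hat G$ be its upward closure in $P_\lambda$.

\emph{$\hat G$ is a filter.} Let $(u_l\cup b_l,w_l\cup q_l)\in\hat G_0$ for $l=1,2$. Take $q\in G_R$ below $q_1$ and $q_2$, with a common witness $u_0\in g$; let $b=b_1\cup b_2\in G_B$; and take $(u,w)\in G$ below $(u_1,w_1)$, $(u_2,w_2)$ and $(u_0,\emptyset)$. Then $(u\cup b,w\cup q)$ is below both: for $\alpha\in\operatorname{dom}(w_l)$ we have $(u\cup b){\restriction}\alpha=u{\restriction}\alpha$, and for $\alpha\in\operatorname{dom}(q_l)$ we have $(u\cup b){\restriction}\alpha\supseteq u_0$.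

\emph{$\hat G\cap P_\kappa=G$.} Taking $b=q=\emptyset$ gives $G\subseteq\hat G$. A condition of $P_\kappa$ above $(u\cup b,w\cup q)\in\hat G_0$ is above $(u,w)$, so it is in $G$.

\emph{Genericity.} Let $D\in V$ be open dense in $P_\lambda$. It suffices to show that
\[
D^*=\{(b,q)\in B\times R:\exists(u,w)\in G\ \ (u\cup b,w\cup q)\in D\}\in V[G]
\]
is dense in $B\times R$. Let $(b,q)$ be given. Let $D'\in V$ be the set of $(u,w)\in P_\kappa$ for which there are $b'\in B$, $q'\in R$ with
\[
(u\cup b',w\cup q')\in D\qquad\text{and}\qquad(u\cup b',w\cup q')\le(u\cup b,w\cup q).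
\]
$D'$ is dense in $P_\kappa$: given $(u_0,w_0)$, extend $(u_0\cup b,w_0\cup q)$ to a condition $(u\cup b',w\cup q')\in D$; then $(u,w)\le(u_0,w_0)$, and the displayed inequality holds because the clauses for $\alpha\in\operatorname{dom}(w)$ are trivial and those for $\alpha\in\operatorname{dom}(q)$ are unchanged. Pick $(u,w)\in G\cap D'$ with witnesses $b',q'$; then $u\in g$. The inclusion $q'(\alpha)\supseteq q(\alpha)$ is forced by $u\cup b'{\restriction}\alpha$, whereas the order of $R$ requires a witness in $g$, so we mix once more. For $\alpha\in\operatorname{dom}(q')$ let $q''(\alpha)=[b'{\restriction}\alpha:q'(\alpha)\,|\,q(\alpha)]$. Let $\alpha\in\operatorname{dom}(q)$ and let $c\ni u$ be $A_\alpha$-generic. If $b'{\restriction}\alpha\in c$, then $q''(\alpha)^c=q'(\alpha)^c\supseteq q(\alpha)^c$; otherwise $q''(\alpha)^c=q(\alpha)^c$. So $u$ witnesses $q''\le_R^gq$. Also $(u\cup b'){\restriction}\alpha\Vdash q''(\alpha)=q'(\alpha)$, so $(u\cup b',w\cup q'')\le(u\cup b',w\cup q')$ is in $D$. Hence $(b',q'')\in D^*$ and $(b',q'')\le(b,q)$.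
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:sharp}]
Let $G\subseteq P_\kappa$ be generic over $V$. We verify the hypothesis of Lemma~\ref{lem:lift}; note that $P_\kappa\subseteq V_\kappa$ and that $\kappa=\omega_3$ in $V[G]$. Let $j:V\to M$ be a $\mu$-embedding and $\lambda=j(\kappa)$. Then $j(P_\kappa)=P_\lambda^M=P_\lambda$, since $M$ is closed under $\omega_1$-sequences. Take $G_B\times G_R$ and $\hat G$ as in Lemma~\ref{lem:factor}, and let $W=V[G][G_R][G_B]$; by the product lemma, $G_R$ is $R$-generic over $V[G]$ and $G_B$ is $B$-generic over $V[G][G_R]$. A nonspecial tree of $V[G]$ is nonspecial in $V[G][G_R]$ by Lemmas \ref{lem:factor}(a) and~\ref{lem:preserve}(a), and in $W$ by Lemma~\ref{lem:preserve}(b). The filter $\hat G\supseteq G$ is generic over $V$, hence over $M$. So $\mathfrak{Rfl}_{\mathrm{Rado}}\le\kappa=\aleph_3=2^{\aleph_0}$ in $V[G]$. By Theorem~\ref{thm:main} with $n=2$, $\mathfrak{Rfl}_{\mathrm{Rado}}\le\aleph_2$ would give $2^{\aleph_0}\le\aleph_2$. Hence $\mathfrak{Rfl}_{\mathrm{Rado}}=\aleph_3=2^{\aleph_0}$ in $V[G]$. Together with the two models $V_1[G]$ above, this proves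 the theorem.
\end{proof}

\begin{remark}
The last model shows that in Proposition~\ref{prop:A} the hypothesis $2^{\aleph_0}>\aleph_{i+1}$ cannot be weakened to $2^{\aleph_0}\ge\aleph_{i+1}$ when $i=2$. There $2^{\aleph_0}=\aleph_3>\aleph_2$, so $T_2$ is $2$-controlling, and reflection with Lemma~\ref{lem:hered} gives a $2$-controlling tree of size ${\le}\aleph_2$; but there is no $3$-controlling tree, by Lemma~\ref{lem:nosmall}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{RNLC}
\emph{Reflection Numbers Under Large Continuum},
\texttt{https://www.winterschool.eu/\allowbreak files/\allowbreak 896-Reflection\_\allowbreak numbers\_\allowbreak under\_\allowbreak large\_\allowbreak continuum565595609.pdf}.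

\end{thebibliography}
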